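# Finite products refute every non-theorem of $(\mathbf{K.t}_n)^2$

## 1. The product finite model property for squares of temporal logics

**Theorem A.** For all $n,m\ge 1$, the product logic $\mathbf{K.t}_n\times\mathbf{K.t}_m$ has the product fmp. In particular $(\mathbf{K.t}_n)^2$ has the product fmp for every $n\ge 1$.

The second sentence is posed as a conjecture in "Squares of modal logics and relation algebras", so the conjecture is true. The proof gives more.

**Theorem B.** Let each of $L_1,L_2$ be axiomatized, over finitely many boxes, by any set of axioms of the forms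
$$\Box_jp\to\Box_ip,\qquad p\to\Box_i\Diamond_jp,\qquad \Box_ip\to p,\qquad \Diamond_i\top .$$
Then $L_1\times L_2$ has the product fmp, with a computable bound on the size of the finite frames. Hence $L_1\times L_2$ is decidable.

This covers $\mathbf K_n$, $\mathbf D_n$, $\mathbf T_n$, $\mathbf{K.t}_n$, $\mathbf{KB}$, $\mathbf{KTB}$, serial or reflexive temporal logics, and all mixtures. Transitivity is not in the list, and cannot be added.

**Proposition C.** For every $L_2$ as in Theorem B with at least one box, $\mathbf{K4}\times L_2$ and $\mathbf{K4.t}\times L_2$ lack the product fmp.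

Let us unpack the words.

**Conventions.** Frames are nonempty. Formulas are built from variables, $\bot$, $\to$ and boxes; $\neg,\wedge,\top$ and $\Diamond=\neg\Box\neg$ are abbreviations. Index sets of boxes are finite. For a relation $R$ we write $R(t)=\{t':tRt'\}$. An $L$-frame is a frame in which all formulas of $L$ are valid.

**Definition (the logics).** $\mathbf{K.t}_n$ has boxes $\Box_i$ for $i=\pm1,\dots,\pm n$. It is the least normal modal logic containing $\Diamond_i\Box_{-i}p\to p$ for all these $i$. Its frames are the $(W,(R_i)_{i=\pm1,\dots,\pm n})$ with $R_{-i}=R_i^{-1}$ for every $i$: each $\Box_i$ looks along $R_i$, and $\Box_{-i}$ looks backwards along it. $\mathbf K_n$ is the least normal modal logic with boxes $\Box_1,\dots,\Box_n$; $\mathbf D_n$ adds the axioms $\Diamond_i\top$ and $\mathbf T_n$ adds $\Box_ip\to p$. $\mathbf{KB}$ and $\mathbf{KTB}$ have one box, with the axiom $p\to\Box\Diamond p$, and for $\mathbf{KTB}$ also $\Box p\to p$. The $\mathbf{K4}$-frames are the $(W,R)$ with $R$ transitive; the $\mathbf{K4.t}$-frames are the $(W,R,R^{-1})$ with $R$ transitive.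

**Definition (products).** For $F_1=(W_1,(R_i)_{i\in I})$ and $F_2=(W_2,(S_j)_{j\in J})$, the product frame $F_1\times F_2$ has universe $W_1\times W_2$, horizontal relations
$$(x,y)R^h_i(x',y')\iff xR_ix'\text{ and }y=y',$$
and vertical relations
$$(x,y)R^v_j(x',y')\iff x=x'\text{ and }yS_jy'.$$
They interpret boxes $\Box^h_i$ and $\Box^v_j$. The product logic $L_1\times L_2$ is the set of formulas in this combined language that are valid in every $F_1\times F_2$ with $F_1$ an $L_1$-frame and $F_2$ an $L_2$-frame. We write $L^2=L\times L$.

For instance, $\Diamond^h_i\Diamond^v_jp\to\Diamond^v_j\Diamond^h_ip$ lies in every product logic: a path $(x,y),(x',y),(x',y')$ can be replaced by $(x,y),(x,y'),(x',y')$.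

**Definition (product fmp).** $L_1\times L_2$ has the product fmp if every formula not in $L_1\times L_2$ is refuted in some $F_1\times F_2$ with $F_1$ a finite $L_1$-frame and $F_2$ a finite $L_2$-frame.

So it is not enough to find some finite frame for the logic: the finite frame must itself be a product. The source quotes two earlier results: $\mathbf K_n^2,\mathbf D_n^2,\mathbf T_n^2$ have the product fmp (Gabbay–Shehtman 2000), and so does $\mathbf{K.t}_n\times\mathbf K_n$ (Gabbay–Shehtman 2002). Theorem A allows backward modalities in both coordinates.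

**The four axioms as conditions on frames.** Call the following *one-step conditions* on $(W,(R_i)_{i\in I})$:

* (inc) $R_i\subseteq R_j$;
* (conv) $R_i\subseteq R_j^{-1}$;
* (ref) $R_i$ is reflexive;
* (ser) $R_i$ is serial, that is, $R_i(x)\neq\emptyset$ for every $x$.

For a set $\Gamma$ of one-step conditions let $L_\Gamma$ be the normal logic with the corresponding axioms $\Box_jp\to\Box_ip$, $p\to\Box_i\Diamond_jp$, $\Box_ip\to p$, $\Diamond_i\top$. The $L_\Gamma$-frames are exactly the frames satisfying $\Gamma$. That the conditions make the axioms valid is immediate. Conversely: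

* if $\Box_jp\to\Box_ip$ is valid, make $p$ true exactly on $R_j(x)$; then $x\models\Box_ip$, so $R_i(x)\subseteq R_j(x)$;
* if $p\to\Box_i\Diamond_jp$ is valid, make $p$ true only at $x$; then $xR_iy$ gives $y\models\Diamond_jp$, so $yR_jx$;
* if $\Box_ip\to p$ is valid, make $p$ true exactly on $R_i(x)$; then $x\in R_i(x)$;
* $\Diamond_i\top$ says $R_i(x)\ne\emptyset$.

The axiom $\Diamond_i\Box_{-i}p\to p$, with $\neg p$ for $p$ and contraposed, is $p\to\Box_i\Diamond_{-i}p$. So $\mathbf{K.t}_n=L_\Gamma$ for $\Gamma=\{R_i\subseteq R_{-i}^{-1}:i=\pm1,\dots,\pm n\}$.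

## 2. Transitivity forces an infinite factor

The product fmp is not automatic, and Proposition C shows how it can fail. Its proof needs nothing else from these notes.

*Proof of Proposition C.* Let $L_2=L_\Gamma$ have a box $\Box_j$, and let $\Box^h$ be the box of the transitive relation $R$. Write $\Box^+\psi=\psi\wedge\Box^h\psi$ and put
$$\theta=\Box^+\big(\Diamond^h\top\wedge\Diamond^v_j(p\wedge\Box^h\neg p)\big).$$

**Step 1: $\theta$ is satisfiable.** Let $F_1=(\omega,<)$, with $>$ as the converse relation if needed, and let $F_2$ be $\omega$ with all relations equal to $\omega\times\omega$. Such an $F_2$ satisfies all one-step conditions. Let $p$ be true exactly at the points $(k,k)$. For every $k$ we have $(k,0)\models\Diamond^h\top$. Also $(k,k)\models p\wedge\Box^h\neg p$, since $p$ is false at $(k',k)$ for $k'>k$. As $(k,0)$ sees $(k,k)$ vertically, $(k,0)\models\Diamond^v_j(p\wedge\Box^h\neg p)$. Hence $(0,0)\models\theta$.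

**Step 2: $\theta$ is not satisfiable when $F_1$ is finite.** Let $R$ be transitive on a finite set and $(a,b)\models\theta$. Put $X=\{a\}\cup R(a)$. By $\theta$ every element of $X$ has an $R$-successor, which lies in $X$ by transitivity. Since $X$ is finite it contains an $R$-cycle, and by transitivity some $x\in X$ has $xRx$. As $(x,b)\models\Diamond^v_j(p\wedge\Box^h\neg p)$, there is $y$ with $(x,y)\models p\wedge\Box^h\neg p$. With $xRx$ this gives $(x,y)\models p\wedge\neg p$, a contradiction.

So $\neg\theta$ is not in the product logic, but no product of finite frames refutes it. $\square$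

Here $\Box^h$ reaches arbitrarily far. For $\mathbf{K.t}_n$ a formula only sees as many steps as it has nested boxes, and we exploit this first.

## 3. Unravelling both factors to trees of finite height

**Definition (decorated tree).** A decorated tree over a finite set $E$ is a rooted tree $T$ of finite height, possibly with infinite branching, in which every non-root node $t$ has a label $e(t)\in E$. The level $|t|$ is the distance from the root.

**Definition (rule).** A rule for $I$ over $E$ is a family $(E_i^+,E_i^-,L_i)_{i\in I}$ with $E_i^\pm\subseteq E$ and $L_i\subseteq\mathbb N$. It turns $T$ into a frame $\mathrm{Fr}(T)=(T,(R_i)_{i\in I})$, where $sR_it$ iff one of the following holds: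

* $t$ is a child of $s$ and $e(t)\in E_i^+$;
* $s$ is a child of $t$ and $e(s)\in E_i^-$;
* $s=t$ and $|s|\in L_i$.

The *temporal rule* is $E=I=\{\pm1,\dots,\pm n\}$, $E_i^+=\{i\}$, $E_i^-=\{-i\}$, $L_i=\emptyset$. An edge labelled $i$ is then an $R_i$-step away from the root and an $R_{-i}$-step towards the root.

*Example.* Let $n=1$, and let $T$ have root $r$, a child $u$ with label $1$ and a child $v$ with label $-1$. The temporal rule gives $R_1=\{(r,u),(v,r)\}$ and $R_{-1}=\{(u,r),(r,v)\}$: a chain $v,r,u$ in the order of $R_1$.

**Lemma 1.** With the temporal rule, $\mathrm{Fr}(T)$ is a $\mathbf{K.t}_n$-frame for every decorated tree $T$ over $\{\pm1,\dots,\pm n\}$.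

*Proof.* $sR_{-i}t$ holds iff $t$ is a child of $s$ with label $-i$, or $s$ is a child of $t$ with label $i$. This is exactly the definition of $tR_is$. So $R_{-i}=R_i^{-1}$. $\square$

**Definition (unravelling).** Let $F=(W,(R_i)_{i\in I})$, $a\in W$, $d\in\mathbb N$. The tree $U(F,a,d)$, over $E=I$, consists of the sequences $\sigma=(i_1,a_1,\dots,i_l,a_l)$ with $0\le l\le d$ and $a_{r-1}R_{i_r}a_r$ for $1\le r\le l$, where $a_0:=a$. The parent of $\sigma$ is obtained by dropping the last pair, $e(\sigma)=i_l$, and $\mathrm{end}(\sigma)=a_l$.

*Example.* If $F$ is one point $a$ with $aR_{\pm1}a$, then $U(F,a,1)$ is the tree of the previous example, with $u=(1,a)$ and $v=(-1,a)$. At $a$ the formula $\Diamond_1\top$ holds, at the leaf $u$ it fails. So truth can be preserved only while enough levels remain below. The next lemma says that this is the only obstruction. It is stated for general rules so that it serves Theorem B too.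

**Lemma 2 (unravelling).** Let $T_1=U(F_1,a,d_1)$ and $T_2=U(F_2,b,d_2)$, with rules such that in $\mathrm{Fr}(T_1)$:

* (U1) if $|\sigma|<d_1$ and $\sigma R_i\sigma'$, then $\mathrm{end}\,\sigma\,R_i\,\mathrm{end}\,\sigma'$;
* (U2) if $|\sigma|<d_1$ and $\mathrm{end}\,\sigma\,R_i\,y$, then there is $\sigma'$ with $\sigma R_i\sigma'$ and $\mathrm{end}\,\sigma'=y$;

and likewise in $\mathrm{Fr}(T_2)$ with $d_2$. Given a model on $F_1\times F_2$, let a variable be true at $(\sigma,\sigma_2)$ in $\mathrm{Fr}(T_1)\times\mathrm{Fr}(T_2)$ iff it is true at $(\mathrm{end}\,\sigma,\mathrm{end}\,\sigma_2)$. If $\psi$ has horizontal depth (maximal nesting of horizontal boxes) at most $d_1-|\sigma|$ and vertical depth at most $d_2-|\sigma_2|$, then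
$$(\sigma,\sigma_2)\models\psi\iff(\mathrm{end}\,\sigma,\mathrm{end}\,\sigma_2)\models\psi .$$

*Proof.* Induction on $\psi$. Variables hold by definition, and $\bot,\to$ are clear because subformulas do not have larger depths. Let $\psi=\Box^h_i\chi$; the vertical case is the same. Since $\psi$ has horizontal depth at least $1$, $|\sigma|<d_1$, so (U1) and (U2) apply. If $\sigma R_i\sigma'$, then $|\sigma'|\le|\sigma|+1$. The horizontal depth of $\chi$ is at most $d_1-|\sigma|-1\le d_1-|\sigma'|$, and its vertical depth is that of $\psi$. So the induction hypothesis applies to $\chi$ at $(\sigma',\sigma_2)$. By (U1) and (U2) the set $\{\mathrm{end}\,\sigma':\sigma R_i\sigma'\}$ equals $R_i(\mathrm{end}\,\sigma)$. Hence $\chi$ holds at all $(\sigma',\sigma_2)$ with $\sigma R_i\sigma'$ iff it holds at all $(y,\mathrm{end}\,\sigma_2)$ with $\mathrm{end}\,\sigma\,R_i\,y$. $\square$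

**The temporal rule satisfies (U1) and (U2)** when $F$ is a $\mathbf{K.t}_n$-frame. For (U1): if $\sigma'$ is a child of $\sigma$ with label $i$, then $\mathrm{end}\,\sigma\,R_i\,\mathrm{end}\,\sigma'$ by definition of $U(F,a,d)$. If $\sigma'$ is the parent and $e(\sigma)=-i$, then $\mathrm{end}\,\sigma'\,R_{-i}\,\mathrm{end}\,\sigma$, and we use $R_{-i}=R_i^{-1}$ in $F$. For (U2) take the child $\sigma'=\sigma^\frown(i,y)$, which exists since $|\sigma|<d$.

It remains to replace two trees of finite height, with possibly infinite branching, by finite trees.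

## 4. Collapsing siblings, and formulas without vertical boxes

**Definition (tree map).** A tree map $f:T\to M$ between decorated trees over $E$ sends the root to the root and children of $t$ to children of $f(t)$, preserves labels, and maps the children of each $t$ *onto* the children of $f(t)$.

**Lemma 3.** A tree map $f$ preserves levels and is surjective, and for any fixed rule $f[R_i(t)]=R_i(f(t))$ for all $t$ and $i$.

*Proof.* The first two claims follow by induction on levels. For the third, $R_i(t)$ consists of children, possibly the parent, and possibly $t$ itself. The children of $t$ are mapped onto those of $f(t)$ with the same labels. As levels are preserved, $t$ has a parent iff $f(t)$ does; the parent of $t$ goes to the parent of $f(t)$, and $e(t)=e(f(t))$. Loops depend only on the level. $\square$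

The parent is unique, so a tree map respects backward steps at no extra cost. Finite targets for tree maps are obtained as follows.

**Definition (types and collapse).** Let $T$ be a decorated tree and $\lambda:T\to\Lambda$ a colouring with $\Lambda$ finite. By recursion from the leaves towards the root put
$$\mathrm{tp}_\lambda(t)=\big(e(t),\lambda(t),\{\mathrm{tp}_\lambda(u):u\text{ a child of }t\}\big),$$
with $e(\text{root}):=*\notin E$. For the path $t_0,\dots,t_l=t$ from the root to $t$ let
$$q_\lambda(t)=(\mathrm{tp}_\lambda(t_0),\dots,\mathrm{tp}_\lambda(t_l)),\qquad M(T,\lambda)=\{q_\lambda(t):t\in T\}.$$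
$M(T,\lambda)$ is a tree under initial segments. The label and the colour of a node are read off its last entry.

There are finitely many types: if $T$ has height at most $d$, the types of nodes of level $l$ range over a set of size at most $c_l$, where
$$c_d=c:=(|E|+1)|\Lambda|,\qquad c_l=c\cdot2^{c_{l+1}}\quad(l<d). \tag{1}$$

*Example.* Let all labels be $1$. A root with infinitely many leaf children, of which infinitely many are red and infinitely many blue, collapses to a root with one red and one blue child.

*Why the whole path of types is kept.* Let all labels be $1$, let the root have children $u_1,u_2$ coloured $A,B$, and let $u_i$ have one child $v_i$, both coloured $C$. Then $\mathrm{tp}_\lambda(v_1)=\mathrm{tp}_\lambda(v_2)$. If nodes with equal types were merged, the image of $v_1$ would see backwards both $A$ and $B$, whereas $v_1$ sees only $A$. In $M(T,\lambda)$ the nodes $v_1,v_2$ stay apart, because their parents have different types.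

**Lemma 4.** $M=M(T,\lambda)$ is a finite decorated tree determined by $\mathrm{tp}_\lambda(\text{root})$, and $q_\lambda:T\to M$ is a tree map preserving colours.

*Proof.* Clearly $q_\lambda$ sends the root to the root and children to children, and preserves labels and colours. For surjectivity on children, let $m$ be a child of $q_\lambda(t)$, say $m=q_\lambda(u')$ with $u'$ a child of $t'$. Then $q_\lambda(t')=q_\lambda(t)$, so $\mathrm{tp}_\lambda(t')=\mathrm{tp}_\lambda(t)$. The third components agree, so $t$ has a child $u$ with $\mathrm{tp}_\lambda(u)=\mathrm{tp}_\lambda(u')$, and $q_\lambda(u)=m$. Hence the children of a node of $M$ are obtained by appending the elements of the third component of its last entry. So $M$ can be rebuilt from the root type, and it is finite since there are finitely many types and the height is finite. $\square$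

**The simplest case of Theorem A.** Let $\varphi\notin\mathbf{K.t}_n\times\mathbf{K.t}_m$ contain no vertical boxes. Take $d_1$ to be its horizontal depth and $d_2=0$. Lemma 2 gives a model on $\mathrm{Fr}(T_1)\times\mathrm{Fr}(T_2)$ with $\neg\varphi$ true at (root, root), where $T_2$ is a single node $o$. Let $\Sigma$ be the set of subformulas of $\neg\varphi$, colour $T_1$ by $\lambda(x)=\{\psi\in\Sigma:(x,o)\models\psi\}$, and put $M=M(T_1,\lambda)$. On $\mathrm{Fr}(M)\times\mathrm{Fr}(T_2)$ let $p\in\Sigma$ be true at $(q_\lambda(x),o)$ iff $p\in\lambda(x)$; this is well defined because $q_\lambda$ preserves colours. Then $(q_\lambda(x),o)\models\psi$ iff $\psi\in\lambda(x)$ for all $\psi\in\Sigma$, by induction: the case $\Box^h_i\chi$ is the equality $q_\lambda[R_i(x)]=R_i(q_\lambda(x))$ of Lemma 3. So $\neg\varphi$ holds at (root, $o$), in a product of a finite $\mathbf{K.t}_n$-frame and a one-point $\mathbf{K.t}_m$-frame.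

## 5. The infinite diagonal has no finite product quotient

With boxes in both directions, the sensible first attempt is to collapse each of $T_1,T_2$. The smallest interesting example breaks it.

**The diagonal model.** Let $T_1$ have root $r$ and children $x_n$ ($n\in\mathbb N$), let $T_2$ have root $r'$ and children $s_n$ ($n\in\mathbb N$), all labels $1$, with the temporal rule for $\mathbf{K.t}_1$. Let $p$ be true exactly at the points $(x_n,s_n)$. At $(r,r')$ the following formula holds:
$$\delta=\Diamond^h_1\top\wedge\Diamond^v_1\top\wedge\Box^h_1(\Diamond^v_1p\wedge\Diamond^v_1\neg p)\wedge\Box^v_1(\Diamond^h_1p\wedge\Diamond^h_1\neg p).$$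

**Quotients fail.** Suppose $g_1:T_1\to M_1$ and $g_2:T_2\to M_2$ are maps with $M_2$ finite such that the truth of $p$ at $(x,s)$ depends only on $(g_1(x),g_2(s))$. Then $g_2(s_m)=g_2(s_n)$ for some $m\neq n$, so $(x_m,s_m)$ and $(x_m,s_n)$ have the same image. But $p$ is true at the first and false at the second. So no such maps exist.

In terms of colourings: to collapse $T_2$ without damage to all columns at once, the colour of $s$ must record the truth at $(x,s)$ for *every* $x\in T_1$. The palette is then infinite, and the count (1), on which Lemma 4 rests, is lost. Collapsing $T_1$ first meets the same obstacle.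

**Filtration fails too.** Suppose $\Sigma$ contains $p$, $\Diamond^h_1\top$ and $\Diamond^v_1\top$. A permutation of $\mathbb N$ acting on both families of indices is an automorphism of the model. So the $\Sigma$-types of $(r,r')$, $(x_m,r')$, $(r,s_n)$, $(x_m,s_m)$, and $(x_m,s_n)$ with $m\ne n$, do not depend on the indices; and the three formulas separate these five kinds of points. A filtration through $\Sigma$ thus has $5$ points. If it were a product, one factor would have one point, so all horizontal or all vertical relations would be contained in the identity. But the class of $(r,r')$ is linked horizontally to the class of $(x_m,r')$ and vertically to that of $(r,s_n)$, both different from it. So the filtration is not a product.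

**A finite product satisfying $\delta$ does exist:** two children $x_1,x_2$, two children $t_1,t_2$, and $p$ true exactly at $(x_1,t_1),(x_2,t_2)$. It is not a quotient of the diagonal model. How does it arise from it?

Look at one column at a time. For each single $x$ the column over $x$ has a finite collapse, say $q_x:T_2\to M_x$. The tree $M_x$ varies with $x$. For $x=r$, the children $s_n$ are all alike, so $M_r$ is a root with one child. For $x=x_m$, one child carries $p$ and the others do not, so $M_{x_m}$ is a root with two children $b_1$ ($p$) and $b_0$ (not $p$), *the same tree for all $m$*. In the finite model both columns $x_1,x_2$ are copies of this tree, attached to $\{t_1,t_2\}$ in the two possible ways.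

So we shall not ask the new vertical tree $T_2^*$ to be a quotient of $T_2$. We ask that every column of the new model be covered by a tree map onto some $M_x$:
$$T_2\xrightarrow{\ q_x\ }M_x\xleftarrow{\ f\ }T_2^* .$$
The new columns are pairs $(x,f)$, and one $x$ may be used with many different $f$. When the horizontal coordinate moves from $x$ to a child $x'$, the map $f:T_2^*\to M_x$ must be *lifted* to some $f':T_2^*\to M_{x'}$. For this $T_2^*$ needs spare copies of nodes: already in the diagonal model, $T_2^*=M_r$ would not do, since one child cannot be mapped onto the two children $b_0,b_1$. The horizontal tree has finite height, so only a bounded number of liftings is ever needed in succession, and a finite supply of copies suffices.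

## 6. Lifting tree maps along a projection

**Definition (multiplicity).** A tree map $f:T\to M$ has multiplicity $\ge N$ if for all $t\in T$ and every child $b$ of $f(t)$, at least $N$ children of $t$ are mapped to $b$.

*Example.* The map from a root with two children to a root with one child (equal labels) has multiplicity $\ge2$. Every tree map has multiplicity $\ge1$.

The next lemma says that a lift exists, that it can be made to pass through any prescribed point, and that the multiplicity drops by at most a factor $K$.

**Lemma 5 (lifting).** Let $\pi:M'\to M$ be a tree map, where each node of $M'$ has at most $K$ children ($K\ge1$). Let $f:T\to M$ be a tree map of multiplicity $\ge KN$, $N\ge1$. Let $t\in T$ and $m'\in M'$ with $\pi(m')=f(t)$. Then there is a tree map $f':T\to M'$ of multiplicity $\ge N$ with $\pi f'=f$ and $f'(t)=m'$.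

*Proof.* **Step 1: the path that is prescribed.** Tree maps preserve levels, so $|t|=|m'|=:l$. Let $t_0,\dots,t_l=t$ and $m'_0,\dots,m'_l=m'$ be the paths from the roots. Then $\pi(m'_r)=f(t_r)$, since both are the level-$r$ ancestor of $\pi(m')=f(t)$.

**Step 2: construction of $f'$, level by level.** We keep $\pi f'=f$ and $f'(t_r)=m'_r$. The root goes to the root. Suppose $f'(u)=a$ is defined, with $\pi(a)=f(u)$. For each child $b$ of $f(u)$ let

* $A_b$ be the set of children of $a$ mapped by $\pi$ to $b$; since $\pi$ is onto on children, $1\le|A_b|\le K$;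
* $U_b$ be the set of children of $u$ mapped by $f$ to $b$; by multiplicity, $|U_b|\ge KN\ge|A_b|N$.

Choose $g_b:U_b\to A_b$ with all fibres of size at least $N$. If $u=t_r$ with $r<l$ and $b=f(t_{r+1})$, then $a=m'_r$ and $m'_{r+1}$ is a child of $a$ with $\pi(m'_{r+1})=f(t_{r+1})=b$, so $m'_{r+1}\in A_b$. Permuting $U_b$, we may choose $g_b$ with $g_b(t_{r+1})=m'_{r+1}$ as well. Let $f'$ be $g_b$ on $U_b$. The sets $U_b$ partition the children of $u$, so $f'$ is defined on all of them.

**Step 3: verification.** By construction $\pi f'=f$, $f'(t)=m'$, and children go to children. Every child $a'$ of $a$ lies in $A_b$ for $b=\pi(a')$, so at least $N\ge1$ children of $u$ go to $a'$: $f'$ is onto on children with multiplicity $\ge N$. Labels: $e(f'(u))=e(\pi f'(u))=e(f(u))=e(u)$ for every non-root $u$. $\square$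

## 7. Finite trees for a product of trees of finite height

**Theorem 6.** Let $T_1,T_2$ be decorated trees over finite sets $E^1,E^2$, of heights $\le d_1,d_2$, with rules for $I$ and $J$ respectively. Let $\mathfrak M$ be a model on $\mathrm{Fr}(T_1)\times\mathrm{Fr}(T_2)$, and $\Sigma$ a finite set of formulas closed under subformulas. Then there are finite decorated trees $T_1^*,T_2^*$ over $E^1,E^2$, of heights $\le d_1,d_2$, and a model $\mathfrak M^*$ on $\mathrm{Fr}(T_1^*)\times\mathrm{Fr}(T_2^*)$ (same rules) such that every point of $\mathfrak M^*$ satisfies the same formulas of $\Sigma$ as some point of $\mathfrak M$, and (root, root) of $\mathfrak M^*$ satisfies the same formulas of $\Sigma$ as (root, root) of $\mathfrak M$.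

*Proof.* Write $R_i$ for the relations given by the first rule and $S_j$ for those given by the second, in every tree concerned. Let $\tau(x,s)=\{\psi\in\Sigma:\mathfrak M,(x,s)\models\psi\}$.

**Step 1: a finite collapse of the column over each $x$.** The column must remember the columns over the ancestors of $x$, since a backward horizontal step leads to them. For $x\in T_1$ with path $x_0,\dots,x_k=x$ from the root, colour $T_2$ by
$$\lambda_x(s)=(\tau(x_0,s),\dots,\tau(x_k,s))\in\mathcal P(\Sigma)^{k+1}.$$
The palette is finite. Put $M_x=M(T_2,\lambda_x)$ and $q_x=q_{\lambda_x}$. For $m\in M_x$ let $\mathrm{last}(m)$ be the last component of the colour of $m$. Since $q_x$ preserves colours (Lemma 4),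
$$\mathrm{last}(q_x(s))=\tau(x,s). \tag{2}$$

**Step 2: projections $\pi_{x'}:M_{x'}\to M_x$ for $x'$ a child of $x$.** We need to recover the old column from the new one. On types whose colours have $k+2$ components, define recursively
$$\mathrm{del}\big(e,(\alpha_0,\dots,\alpha_{k+1}),S\big)=\big(e,(\alpha_0,\dots,\alpha_k),\{\mathrm{del}(\sigma):\sigma\in S\}\big).$$
If $|x|=k$, then $\lambda_{x'}(s)$ is $\lambda_x(s)$ followed by $\tau(x',s)$. By induction from the leaves of $T_2$, $\mathrm{del}(\mathrm{tp}_{\lambda_{x'}}(s))=\mathrm{tp}_{\lambda_x}(s)$. Applying $\mathrm{del}$ to every entry of a sequence gives a map $\pi_{x'}:M_{x'}\to M_x$ with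
$$\pi_{x'}\circ q_{x'}=q_x. \tag{3}$$
As a function, $\pi_{x'}$ depends only on the set $M_{x'}$. It is a tree map:

* It sends the root to the root and preserves labels, as $\mathrm{del}$ keeps first components.
* A child of $m'$ in $M_{x'}$ has the form $q_{x'}(u)$ with $q_{x'}(s)=m'$ for the parent $s$ of $u$. Its image $q_x(u)$ is a child of $q_x(s)=\pi_{x'}(m')$.
* Let $m'=q_{x'}(s)$ and let $b$ be a child of $\pi_{x'}(m')=q_x(s)$. As $q_x$ is a tree map, $s$ has a child $u$ with $q_x(u)=b$. Then $q_{x'}(u)$ is a child of $m'$, and $\pi_{x'}$ maps it to $b$.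

*Why the colour records the whole path.* Let $\Sigma=\{p\}$, let $T_1$ be a root $r$ with one child $x$, let $T_2$ be a root with two children $s_1,s_2$, all labels equal, and let $p$ be true only at $(r,s_1)$. If the column over $x$ were coloured by $\tau(x,\cdot)$ alone, $s_1$ and $s_2$ would be merged in it. No map from this collapse to $M_r$ could satisfy (3), since $q_r(s_1)\ne q_r(s_2)$.

**Step 3: finitely many representatives in $T_1$.** Call two children $y,y'$ of the same $x\in T_1$ equivalent if $e(y)=e(y')$ and $M_y=M_{y'}$ (literal equality of sets); then also $\pi_y=\pi_{y'}$. By Lemma 4, $M_y$ is determined by its root type, and there are finitely many types, so there are finitely many classes. Let $T_1^\circ\subseteq T_1$ be a subtree containing the root and, for every $x\in T_1^\circ$, exactly one child of $x$ from each class. It branches finitely and has finite height, so it is finite. Let $K\ge1$ bound the number of children of every node of every $M_x$, $x\in T_1^\circ$.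

**Step 4: the tree $T_2^*$, with enough copies for $d_1$ liftings.** Let $x_0$ be the root of $T_1$. The nodes of $T_2^*$ are the sequences $((m_1,c_1),\dots,(m_l,c_l))$, $l\ge0$, where $m_1$ is a child of the root of $M_{x_0}$, each $m_{r+1}$ is a child of $m_r$, and $1\le c_r\le K^{d_1}$. The parent is obtained by dropping the last pair; the label is $e(m_l)$. Let $f_0:T_2^*\to M_{x_0}$ send such a sequence to $m_l$ and the empty sequence to the root. Then $f_0$ is a tree map of multiplicity $\ge K^{d_1}$. The tree $T_2^*$ is finite, and its height is at most $d_2$ because that of $M_{x_0}$ is.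

**Step 5: the tree $T_1^*$, whose nodes are histories of liftings.** Nodes of level $k$ are the sequences $\xi=((x_0,f_0),\dots,(x_k,f_k))$ where $x_0,\dots,x_k$ is a path in $T_1^\circ$ from the root, $f_0$ is as in Step 4, and for $1\le r\le k$
$$f_r:T_2^*\to M_{x_r}\ \text{ is a tree map of multiplicity}\ \ge K^{d_1-r}\ \text{ with }\ \pi_{x_r}f_r=f_{r-1}. \tag{4}$$
The parent is obtained by dropping the last pair, and $e(\xi)=e(x_k)$. Since $T_1^\circ$, $T_2^*$ and all $M_x$ are finite, $T_1^*$ is finite, and its height is at most $d_1$.

**Step 6: the model.** For $\xi$ as above and $t\in T_2^*$ put $\theta(\xi,t)=\mathrm{last}(f_k(t))$, computed in $M_{x_k}$. A variable $p\in\Sigma$ is true at $(\xi,t)$ iff $p\in\theta(\xi,t)$; other variables are false everywhere. By (2),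
$$\theta(\xi,t)=\tau(x_k,s)\quad\text{whenever } q_{x_k}(s)=f_k(t), \tag{5}$$
and such an $s$ exists, since $q_{x_k}$ is surjective.

**Step 7: truth lemma, the easy cases.** We claim that for every $\psi\in\Sigma$
$$\mathfrak M^*,(\xi,t)\models\psi\iff\psi\in\theta(\xi,t). \tag{6}$$
The proof is by induction on $\psi$. Variables hold by definition. By (5), $\theta(\xi,t)$ is the set of formulas of $\Sigma$ true at an actual point of $\mathfrak M$. So $\bot\notin\theta(\xi,t)$, and for $\psi\to\chi\in\Sigma$ we have $\psi\to\chi\in\theta(\xi,t)$ iff $\psi\notin\theta(\xi,t)$ or $\chi\in\theta(\xi,t)$. This settles $\bot$ and $\to$. For the boxes fix $s\in T_2$ with $q_{x_k}(s)=f_k(t)=:m$.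

**Step 8: truth lemma, vertical boxes.** Here both covers of $M_{x_k}$ are used. By Lemma 3 applied to $f_k$ and to $q_{x_k}$, together with (2),
$$\{\theta(\xi,t'):t'\in S_j(t)\}=\{\mathrm{last}(m'):m'\in S_j(m)\}=\{\tau(x_k,s'):s'\in S_j(s)\}.$$
Now $\Box^v_j\chi\in\theta(\xi,t)=\tau(x_k,s)$ iff $\chi\in\tau(x_k,s')$ for all $s'\in S_j(s)$. By the displayed equality this holds iff $\chi\in\theta(\xi,t')$ for all $t'\in S_j(t)$. By the induction hypothesis, this says $(\xi,t)\models\Box^v_j\chi$.

**Step 9: truth lemma, horizontal boxes.** By the induction hypothesis it suffices to show that $\Box^h_i\chi\in\theta(\xi,t)$ iff $\chi\in\theta(\xi',t)$ for all $\xi'\in R_i(\xi)$. We first note what happens at the parent $\xi'$ of $\xi$, if $k\ge1$: by (4) and (3), $f_{k-1}(t)=\pi_{x_k}(f_k(t))=\pi_{x_k}(q_{x_k}(s))=q_{x_{k-1}}(s)$, so (5) gives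
$$\theta(\xi',t)=\tau(x_{k-1},s). \tag{7}$$

*From left to right.* Let $\Box^h_i\chi\in\theta(\xi,t)$ and $\xi R_i\xi'$.

* $\xi'=\xi$ and $k\in L_i$. Then $x_kR_ix_k$ in $\mathrm{Fr}(T_1)$. As $\Box_i^h\chi\in\tau(x_k,s)$, we get $\chi\in\tau(x_k,s)=\theta(\xi,t)$.
* $\xi'$ is the parent of $\xi$ and $e(\xi)=e(x_k)\in E_i^-$. Then $x_kR_ix_{k-1}$, so $\chi\in\tau(x_{k-1},s)=\theta(\xi',t)$ by (7).
* $\xi'=\xi^\frown(x',f')$ and $e(x')\in E_i^+$. Choose $s_1$ with $q_{x'}(s_1)=f'(t)$. Then $q_{x_k}(s_1)=\pi_{x'}(f'(t))=f_k(t)$, so by (5) $\Box^h_i\chi\in\theta(\xi,t)=\tau(x_k,s_1)$. As $x_kR_ix'$, we get $\chi\in\tau(x',s_1)=\theta(\xi',t)$.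

*From right to left.* Let $\Box^h_i\chi\notin\theta(\xi,t)=\tau(x_k,s)$. Then there is $y\in T_1$ with $x_kR_iy$ and $\chi\notin\tau(y,s)$.

* $y=x_k$ and $k\in L_i$. Then $\xi R_i\xi$ and $\chi\notin\theta(\xi,t)$.
* $y=x_{k-1}$ and $e(x_k)\in E_i^-$. Then the parent $\xi'$ of $\xi$ satisfies $\xi R_i\xi'$, and $\chi\notin\tau(x_{k-1},s)=\theta(\xi',t)$ by (7).
* $y$ is a child of $x_k$ with $e(y)\in E_i^+$. Let $x'\in T_1^\circ$ be the child of $x_k$ equivalent to $y$. Put $m'=q_y(s)\in M_y=M_{x'}$. Then
$$\pi_{x'}(m')=\pi_y(q_y(s))=q_{x_k}(s)=m=f_k(t),\qquad \mathrm{last}(m')=\tau(y,s)\not\ni\chi .$$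
Since $k+1=|y|\le d_1$, the number $N=K^{d_1-k-1}$ is a positive integer, and $f_k$ has multiplicity $\ge K^{d_1-k}=KN$. Each node of $M_{x'}$ has at most $K$ children. So Lemma 5, with $\pi=\pi_{x'}$, $f=f_k$ and the points $t,m'$, gives a tree map $f':T_2^*\to M_{x'}$ of multiplicity $\ge K^{d_1-(k+1)}$ with $\pi_{x'}f'=f_k$ and $f'(t)=m'$. Thus $\xi'=\xi^\frown(x',f')\in T_1^*$. We have $\xi R_i\xi'$ because $e(x')=e(y)\in E_i^+$, and $\theta(\xi',t)=\mathrm{last}(m')\not\ni\chi$.

This proves (6).

**Step 10: conclusion.** By (6) and (5), every point of $\mathfrak M^*$ satisfies the same formulas of $\Sigma$ as some point of $\mathfrak M$. For the roots, $f_0(\text{root})$ is the root of $M_{x_0}$, which is $q_{x_0}(\text{root})$. So (5) gives $\theta(\text{root},\text{root})=\tau(\text{root},\text{root})$. $\square$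

**The construction on the diagonal model.** Take the model of Section 5, $d_1=d_2=1$, and $\Sigma$ the set of subformulas of $\delta$, so that $p\in\Sigma$. By the symmetry under permutations, $\tau(r,s_n)$ does not depend on $n$, so $M_r$ is a root with one child. The colours $\lambda_{x_m}(s_m)$ and $\lambda_{x_m}(s_n)$ ($n\ne m$) differ in $p$ and do not depend on the indices, so all $M_{x_m}$ are equal to one tree: a root with two children $b_1,b_0$. Thus $T_1^\circ$ has two nodes $r,x$, and $K=2$ will do. The tree $T_2^*$ is a root with $K^{d_1}=2$ children $t_1,t_2$. The children of the root of $T_1^*$ are the pairs $(x,f)$ with $f$ mapping $\{t_1,t_2\}$ onto $\{b_1,b_0\}$. There are two of them, and $p$ holds at $((x,f),t_i)$ iff $f(t_i)=b_1$. This is the $2\times2$ diagonal.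

## 8. Proof of Theorem A

Let $\varphi\notin\mathbf{K.t}_n\times\mathbf{K.t}_m$. Then $\neg\varphi$ is true at some $(a,b)$ in a model on $F_1\times F_2$, with $F_1$ a $\mathbf{K.t}_n$-frame and $F_2$ a $\mathbf{K.t}_m$-frame.

**Step 1: pass to trees of finite height.** Let $d_1$ and $d_2$ be the horizontal and vertical depths of $\varphi$. Put $T_1=U(F_1,a,d_1)$ and $T_2=U(F_2,b,d_2)$ with the temporal rules. Section 3 verified (U1) and (U2). By Lemma 2, $\neg\varphi$ is true at (root, root) of the unravelled model on $\mathrm{Fr}(T_1)\times\mathrm{Fr}(T_2)$.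

**Step 2: make both trees finite.** Apply Theorem 6 with $\Sigma$ the set of subformulas of $\neg\varphi$. We get finite trees $T_1^*,T_2^*$ and a model on $\mathrm{Fr}(T_1^*)\times\mathrm{Fr}(T_2^*)$ with $\neg\varphi$ true at (root, root). By Lemma 1 the factors are a finite $\mathbf{K.t}_n$-frame and a finite $\mathbf{K.t}_m$-frame. So $\varphi$ is refuted in a product of finite frames. Taking $m=n$ gives $(\mathbf{K.t}_n)^2$ for every $n\ge1$. $\square$

## 9. Proof of Theorem B: rules for one-step conditions

In the proof of Theorem A the temporal frames entered only through Lemma 1, (U1) and (U2). For a set $\Gamma$ of one-step conditions over $I$ we now look for a rule with the same properties. Conditions (inc), (conv), (ref) will be built into the rule; (ser) will be carried by formulas.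

**Step 1: the rule.** The rule must close the labelled edges of a tree under all consequences of (inc) and (conv). On $I\times\{+,-\}$ let $\to^*$ be the reflexive transitive closure of the arrows

* $(i,\varepsilon)\to(j,\varepsilon)$ for each condition $R_i\subseteq R_j$ in $\Gamma$;
* $(i,\varepsilon)\to(j,-\varepsilon)$ for each condition $R_i\subseteq R_j^{-1}$ in $\Gamma$.

Given a depth $d$, put $E=I$ and
$$E_j^+=\{i:(i,+)\to^*(j,+)\},\qquad E_j^-=\{i:(i,+)\to^*(j,-)\}.$$
Let $L_j$ consist of $d$, and additionally of all $k<d$ in case $(i,+)\to^*(j,\varepsilon)$ for some $\varepsilon$ and some $i$ with (ref) for $i$ in $\Gamma$.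

*Examples.* For one box and $\Gamma=\{R\subseteq R^{-1}\}$ (the logic $\mathbf{KB}$), $E^+=E^-=\{1\}$ and $L=\{d\}$: edges are two-way, with loops at level $d$. For $\Gamma=\{R\text{ reflexive}\}$, $E^+=\{1\}$, $E^-=\emptyset$, $L=\{0,\dots,d\}$.

**Step 2: $\mathrm{Fr}(T)$ satisfies all (inc), (conv), (ref) conditions in $\Gamma$, for every decorated tree $T$ of height $\le d$.** This replaces Lemma 1.

* If $R_a\subseteq R_b$ is in $\Gamma$, then $(i,+)\to^*(a,\varepsilon)$ implies $(i,+)\to^*(b,\varepsilon)$. So $E_a^\pm\subseteq E_b^\pm$ and $L_a\subseteq L_b$, whence $R_a\subseteq R_b$ in $\mathrm{Fr}(T)$.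
* If $R_a\subseteq R_b^{-1}$ is in $\Gamma$, then $(i,+)\to^*(a,\varepsilon)$ implies $(i,+)\to^*(b,-\varepsilon)$. So $E_a^+\subseteq E_b^-$, $E_a^-\subseteq E_b^+$ and $L_a\subseteq L_b$. Let $sR_at$. If $t$ is a child of $s$ with $e(t)\in E_a^+\subseteq E_b^-$, then $tR_bs$ by the parent clause. If $s$ is a child of $t$ with $e(s)\in E_a^-\subseteq E_b^+$, then $tR_bs$ by the child clause. If $s=t$ with $|s|\in L_a\subseteq L_b$, then $tR_bs$ by the loop clause.
* If (ref) for $i$ is in $\Gamma$, then $L_i\supseteq\{0,\dots,d\}$, because $(i,+)\to^*(i,+)$. All levels of $T$ are at most $d$, so $R_i$ is reflexive.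

**Step 3: unravelling is still faithful.** Let $F$ satisfy $\Gamma$ and $T=U(F,a,d)$, with the rule of Step 1. In $F$ we have, by induction along the arrows: if $uR_iv$ and $(i,+)\to^*(j,+)$, then $uR_jv$; if $uR_iv$ and $(i,+)\to^*(j,-)$, then $vR_ju$. For (U1), let $|\sigma|<d$ and $\sigma R_j\sigma'$.

* If $\sigma'$ is a child of $\sigma$ with label $i\in E_j^+$, then $\mathrm{end}\,\sigma\,R_i\,\mathrm{end}\,\sigma'$, so $\mathrm{end}\,\sigma\,R_j\,\mathrm{end}\,\sigma'$.
* If $\sigma'$ is the parent of $\sigma$ and $e(\sigma)=i\in E_j^-$, then $\mathrm{end}\,\sigma'\,R_i\,\mathrm{end}\,\sigma$, so $\mathrm{end}\,\sigma\,R_j\,\mathrm{end}\,\sigma'$.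
* If $\sigma'=\sigma$, then $|\sigma|\in L_j$ and $|\sigma|<d$, so $(i,+)\to^*(j,\varepsilon)$ for some $\varepsilon$ and some $i$ with (ref) for $i$ in $\Gamma$. With $u=v=\mathrm{end}\,\sigma$ we have $uR_iu$, so $uR_ju$.

For (U2), if $|\sigma|<d$ and $\mathrm{end}\,\sigma\,R_j\,y$, then $\sigma^\frown(j,y)$ is a child of $\sigma$ with label $j\in E_j^+$. So Lemma 2 applies. The loops at level $d$ do no harm, because (U1) concerns only $|\sigma|<d$. They serve seriality: if $R_i$ is serial in $F$, then $R_i$ is serial in $\mathrm{Fr}(T)$, since nodes of level $<d$ have a child labelled $i$ and nodes of level $d$ have a loop.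

**Step 4: the finite product.** Let $\neg\varphi$ be true at $(a,b)$ in a model on $F_1\times F_2$, where $F_k$ is an $L_{\Gamma_k}$-frame. Let $d_1,d_2$ be the depths of $\varphi$, $T_1=U(F_1,a,d_1)$, $T_2=U(F_2,b,d_2)$, with the rules of Step 1 for $\Gamma_1,d_1$ and $\Gamma_2,d_2$. By Lemma 2, $\neg\varphi$ is true at (root, root). Apply Theorem 6 with $\Sigma$ the set of all subformulas of

* $\neg\varphi$,
* all $\Diamond^h_i\top$ with (ser) for $i$ in $\Gamma_1$, and all $\Diamond^v_j\top$ with (ser) for $j$ in $\Gamma_2$.

By Step 3, the formulas of the second item are true everywhere on $\mathrm{Fr}(T_1)\times\mathrm{Fr}(T_2)$. Every point of $\mathfrak M^*$ satisfies the same formulas of $\Sigma$ as some point of $\mathfrak M$, so they are true everywhere in $\mathfrak M^*$. That is, the required relations of $\mathrm{Fr}(T_1^*)$ and $\mathrm{Fr}(T_2^*)$ are serial. With Step 2, applicable because the heights are at most $d_1,d_2$, these are a finite $L_{\Gamma_1}$-frame and a finite $L_{\Gamma_2}$-frame. Their product refutes $\varphi$, since $\neg\varphi$ is true at (root, root) of $\mathfrak M^*$.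 This is the product fmp.

**Step 5: the bound.** We follow the sizes through the proof of Theorem 6. The colours $\lambda_x$ for $x$ of a fixed level $k\le d_1$ come from a palette of size at most $2^{|\Sigma|(d_1+1)}$. So (1) applies to $T_2$ with
$$c=(|E^2|+1)\,2^{|\Sigma|(d_1+1)},\qquad c_{d_2}=c,\qquad c_l=c\cdot2^{c_{l+1}} .$$
By Lemma 4 each $M_x$ is determined by its root type, so at most $c_0$ trees $M_x$ occur at each level of $T_1$. The children of a node of $M_x$ correspond to distinct types of some level $l\ge1$, and $c_l\le c_0$, so one may take $K=c_0$. A tree of height $\le d$ in which every node has at most $B$ children has at most $1+B+\dots+B^d\le(1+B)^d$ nodes. Hence: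

* $|M_x|\le(1+K)^{d_2}$;
* $|T_2^*|\le(1+K^{d_1+1})^{d_2}$, since a node has at most $K\cdot K^{d_1}$ children;
* $|T_1^*|\le\big(1+|E^1|\,c_0\,(1+K)^{d_2|T_2^*|}\big)^{d_1}$. Indeed a child $\xi^\frown(x',f')$ of $\xi$ is given by one of at most $|E^1|c_0$ classes, which fixes $x'$, and by one of at most $|M_{x'}|^{|T_2^*|}\le(1+K)^{d_2|T_2^*|}$ maps $T_2^*\to M_{x'}$.

Inserting the bound for $|T_2^*|$ into the last line, we get a bound computable from $\varphi,\Gamma_1,\Gamma_2$.

**Step 6: decidability.** Given $\varphi$, compute the bound and list, up to isomorphism, all pairs of frames within it. For each pair check $\Gamma_1$ and $\Gamma_2$, which is a finite task, and test all valuations of the variables of $\varphi$ on the product. By Steps 4 and 5, $\varphi\notin L_{\Gamma_1}\times L_{\Gamma_2}$ iff some test refutes $\varphi$. $\square$
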